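# Mixed differences on the cube and closed-range tauberian operators on $L_1(\mu)$

Scalars are real or complex throughout; the arguments cover both. "Operator" means bounded linear map between Banach spaces, and $\operatorname{ran}T$ denotes the range of $T$.

## 1. A mixed difference on the four-point cube

Let $x_1,x_2$ be independent uniform signs. Every function of them is
$$f(x_1,x_2)=a+bx_1+cx_2+e\,x_1x_2 .$$
Take a second, independent pair of signs $x_1',x_2'$ and form the mixed difference
$$\Delta f=f(x_1,x_2)-f(x_1',x_2)-f(x_1,x_2')+f(x_1',x_2').$$
The terms with $a$, $b$, $c$ cancel, and the term with $e$ factors: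
$$\Delta f=e\,(x_1-x_1')(x_2-x_2').$$
Each factor $|x_i-x_i'|$ is $0$ or $2$ with probability $\frac12$ each, so it has mean $1$, and the two factors are independent. Hence $\|\Delta f\|_1=|e|$.

Now compare with the distance from $f$ to the affine functions $\operatorname{span}\{1,x_1,x_2\}$ in $L_1$ of the four-point cube. Subtracting $a+bx_1+cx_2$ shows that it is at most $|e|$. The functional $u\mapsto \mathbb E\,u\,x_1x_2$ has norm $1$, vanishes on affine functions and takes the value $e$ at $f$, so the distance is at least $|e|$. For example, the indicator of the point $(1,1)$ is $\frac14(1+x_1)(1+x_2)$, so $e=\frac14$. Its mixed difference is nonzero only when $x'=-x$, which has probability $\frac14$, and then it is $\pm1$, so its norm is again $\frac14$. In all cases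
$$\|\Delta f\|_1=\operatorname{dist}_{L_1}(f,\text{affine functions}).$$

So on two coordinates we have an operator that kills exactly the affine functions and measures, in the $L_1$ norm, how far a function is from being affine.

With infinitely many signs $x_1,x_2,\dots$, the closed span in $L_1$ of $1,x_1,x_2,\dots$ is isomorphic to $\ell_2$ (Section 3). Suppose that some version of $\Delta$, with values in an $L_1$ space, still satisfies $\|\Delta f\|_1\ge c\operatorname{dist}(f,\text{affine functions})$ with a constant $c>0$. Then $\Delta$ has closed range, and its kernel is an infinite-dimensional Hilbert space up to isomorphism. Does such an operator exist? We next explain why one wants to know.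

## 2. Tauberian operators, closed ranges and reflexive kernels

**Definition.** An operator $T:X\to Y$ is *tauberian* if $T^{**}(X^{**}\setminus X)\subset Y^{**}\setminus Y$, where $X$ and $Y$ are identified with their canonical images in $X^{**}$ and $Y^{**}$. It is *upper semi-Fredholm* if its range is closed and its kernel is finite-dimensional.

In other words, $T$ is tauberian when $T^{**}z\in Y$ forces $z\in X$. If $X$ is reflexive, every operator on $X$ is tauberian; so the zero operator on $\ell_2$ is tauberian with closed range, but it is not upper semi-Fredholm. The zero operator on $\ell_1$ is not tauberian, because it sends all of $\ell_1^{**}$ to $0$. The diagonal operator $(a_n)\mapsto(a_n/n)$ on $c_0$ is injective but not tauberian: its second conjugate acts on $\ell_\infty$ by the same formula and sends $(1,1,1,\dots)\notin c_0$ to $(1/n)\in c_0$.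

For operators with closed range, the bidual condition is a condition on the kernel alone. For a closed subspace $R\subset X$ we write $R^\perp\subset X^*$ for its annihilator and $R^{\perp\perp}\subset X^{**}$ for the annihilator of $R^\perp$. Recall that $R^{\perp\perp}$ is the image of $R^{**}$ under the second conjugate of the inclusion $R\to X$. So $R$ is reflexive if and only if $R^{\perp\perp}=R$. Recall also the closed range theorem: if $\operatorname{ran}T$ is closed, then $\operatorname{ran}T^*=(\ker T)^\perp$.

**Lemma A.** *If $T:X\to Y$ has closed range and reflexive kernel, then $T$ is tauberian.*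

**Proof.** Let $z\in X^{**}$ with $T^{**}z=y\in Y$. We must show $z\in X$. If $y\notin\operatorname{ran}T$, then, since $\operatorname{ran}T$ is closed, Hahn–Banach gives $\phi\in Y^*$ vanishing on $\operatorname{ran}T$, that is $T^*\phi=0$, with $\phi(y)\neq0$. But $\phi(y)=(T^{**}z)(\phi)=z(T^*\phi)=0$, a contradiction. So $y=Tx$ with $x\in X$, and
$$z-x\in\ker T^{**}=(\operatorname{ran}T^*)^\perp=(\ker T)^{\perp\perp}=\ker T ,$$
by the closed range theorem and reflexivity of $\ker T$. Thus $z\in X$. $\square$

**Lemma B.** *The kernel of a tauberian operator is reflexive.*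

**Proof.** Always $\operatorname{ran}T^*\subset(\ker T)^\perp$, so $(\ker T)^{\perp\perp}\subset(\operatorname{ran}T^*)^\perp=\ker T^{**}$. If $T^{**}z=0$, then $T^{**}z\in Y$, so $z\in X$ because $T$ is tauberian. Hence $(\ker T)^{\perp\perp}\subset X$. By Hahn–Banach, $(\ker T)^{\perp\perp}\cap X=\ker T$. So $(\ker T)^{\perp\perp}=\ker T$, which is reflexivity. $\square$

Thus a closed-range operator is tauberian exactly when its kernel is reflexive. Finite-dimensional spaces are reflexive, so upper semi-Fredholm operators are tauberian. The problem asks for a converse on $L_1$: *if $T:L_1(\mu)\to L_1(\mu)$ is tauberian with closed range, must $T$ be upper semi-Fredholm?* By Lemmas A and B a counterexample amounts to an infinite-dimensional reflexive subspace $R\subset L_1(\mu)$ such that $L_1(\mu)/R$ embeds isomorphically into $L_1(\mu)$. Given $T$, take $R=\ker T$; given an embedding $j$ of the quotient, take $T=jq$ with $q$ the quotient map.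

**Convention.** We call $\mu$ *purely atomic* if $L_1(\mu)=\ell_1(\Gamma)$ (isometrically) for some set $\Gamma$.

**The purely atomic case.** Here the answer to the question is yes. Let $R$ be a reflexive subspace of $\ell_1(\Gamma)$. Every sequence in the unit ball of $R$ has a weakly convergent subsequence, with limit in the ball. By the Schur property of $\ell_1(\Gamma)$ the subsequence converges in norm. So the ball is norm compact and $\dim R<\infty$. By Lemma B, every closed-range tauberian operator on $\ell_1(\Gamma)$ is upper semi-Fredholm.

For all other measures the answer is no.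

**Theorem 2.** *For a measure $\mu$ the following are equivalent:*

*(a) every tauberian operator $L_1(\mu)\to L_1(\mu)$ with closed range is upper semi-Fredholm;*

*(b) $\mu$ is purely atomic, i.e. $L_1(\mu)=\ell_1(\Gamma)$ for some set $\Gamma$.*

*If $\mu$ is not purely atomic, there is for each $d\ge1$ a closed-range tauberian operator on $L_1(\mu)$ whose kernel is carried by an isometry onto a copy of $R_d$.*

Here $R_d$ is a concrete subspace of $L_1$ of a cube, isomorphic to an infinite-dimensional Hilbert space, which we define now. (Theorem 1, on which Theorem 2 rests, is stated in Section 4.)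

## 3. Walsh polynomials of degree $d$, and why they cannot be projected away

Let $I$ be an infinite set and $\Omega=\{-1,1\}^I$ with the product $\mathbb P$ of uniform measures. For finite $A\subset I$ put $w_A(x)=\prod_{i\in A}x_i$, with $w_\emptyset=1$. These Walsh functions form an orthonormal basis of $L_2(\Omega)$; write $\hat g(A)$ for the coefficients of $g\in L_2(\Omega)$. Fix $d\ge1$ and let $R_d$ be the closure in $L_1(\Omega)$ of $\operatorname{span}\{w_A:|A|\le d\}$. For $d=1$ these are the affine functions of Section 1, and $d=1$ suffices for the question as posed.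

For functions of finitely many coordinates and $0\le t\le1$ let $N_tw_A=t^{|A|}w_A$. This is an averaging operator: $N_tf(x)=\mathbb E f(Y)$, where the $Y(i)$ are independent signs with $\mathbb E\,Y(i)=t x_i$. In particular $|N_tf|\le N_t|f|$.

**Bonami's theorem** (A. Bonami, Ann. Inst. Fourier 20 (1970)). *If $1<p\le q<\infty$ and $0\le t\le\sqrt{(p-1)/(q-1)}$, then $\|N_tf\|_q\le\|f\|_p$.* We use two instances: $\|N_{\sqrt\rho}f\|_2\le\|f\|_{1+\rho}$ for $0\le\rho\le1$ (for $\rho=0$ it says $|\mathbb Ef|\le\|f\|_1$), and $\|N_{1/\sqrt3}f\|_4\le\|f\|_2$. Complex functions reduce to nonnegative ones by $|N_tf|\le N_t|f|$.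

**Step: $R_d$ is isomorphic to $\ell_2(I)$.** Let $f\in\operatorname{span}\{w_A:|A|\le d\}$ and put $u=\sum_A3^{|A|/2}\hat f(A)w_A$. Then $N_{1/\sqrt3}u=f$, so $\|f\|_4\le\|u\|_2\le3^{d/2}\|f\|_2$. Hölder's inequality, with $\frac12=\frac13\cdot1+\frac23\cdot\frac14$, gives
$$\|f\|_2\le\|f\|_1^{1/3}\|f\|_4^{2/3}\le\|f\|_1^{1/3}\,3^{d/3}\|f\|_2^{2/3},\qquad\text{hence}\qquad\|f\|_2\le3^d\|f\|_1 .$$
Also $\|f\|_1\le\|f\|_2$. So the $L_1$ and $L_2$ norms are equivalent on the span, its closures in $L_1$ and in $L_2$ coincide, and $R_d$ is isomorphic to $\ell_2(\{A:|A|\le d\})$. Since $I$ is infinite and $d\ge1$, the set of such $A$ has cardinality $|I|$, so $R_d\cong\ell_2(I)$.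

**A first attempt.** To get an operator with kernel $R_1$, a sensible person subtracts the affine part: take $T=\mathrm{Id}-P$, where $P$ is the orthogonal projection onto $R_1$. This stops at once, since $P$ is not bounded for the $L_1$ norm. Fix distinct $i_1,\dots,i_n\in I$ and let $f_n=\prod_{k\le n}(1+x_{i_k})$, which is $2^n$ times the indicator of a subcube of measure $2^{-n}$. Then $\|f_n\|_1=1$, while $Pf_n=1+x_{i_1}+\dots+x_{i_n}$ satisfies $\|Pf_n\|_1\ge\frac13\|Pf_n\|_2=\frac13\sqrt{n+1}$. No other projection helps: in Section 11 we show that an infinite-dimensional reflexive subspace of $L_1(\mu)$ is never complemented. So the operator we want cannot arise from splitting off its kernel.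

The mixed difference of Section 1 removes affine functions without projecting onto them: it cancels them.

## 4. Random splittings and the operator $T_d$

With infinitely many coordinates, a mixed difference needs a splitting of $I$ into two groups: replace $x$ by an independent copy $x'$ in one group, in the other, or in both. A *fixed* splitting fails. If $f$ depends only on the coordinates in the first group, then the alternating sum is $f(x)-f(x')-f(x)+f(x')=0$. One of the groups is infinite, so the kernel contains all integrable functions of infinitely many independent signs. That space contains $\ell_1$ (take disjointly supported indicators), so the kernel is not reflexive. We therefore choose the splitting at random and keep it as an extra variable. For degree $d$ we use $d+1$ groups.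

**Definition.** Let $\tilde\Omega=\Omega\times\Omega\times\{0,\dots,d\}^I$ with the product of uniform measures and generic point $(x,x',S)$. For $J\subset\{0,\dots,d\}$ define $X_J\in\Omega$ by
$$X_J(i)=x_i'\ \text{ if }S(i)\in J,\qquad X_J(i)=x_i\ \text{ if }S(i)\notin J .$$
Put $N=2^{d+1}$ and
$$T_df=\sum_{J\subset\{0,\dots,d\}}(-1)^{|J|}f(X_J),\qquad T_d:L_1(\Omega)\to L_1(\tilde\Omega).$$

Given $S$, each coordinate of $X_J$ is one of the independent uniform signs $x_i,x_i'$; so $X_J$ has law $\mathbb P$. Hence $f(X_J)$ depends only on the class of $f$, has the same $L_1$ norm as $f$, and $T_d$ is well defined with $\|T_d\|\le N$. In the same way $T_d$ maps $L_2(\Omega)$ boundedly into $L_2(\tilde\Omega)$.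

**Example: Walsh functions.** Let $A_k=A\cap S^{-1}(k)$. Then $w_A(X_J)=\prod_{k\in J}w_{A_k}(x')\prod_{k\notin J}w_{A_k}(x)$, and summing with signs gives
$$T_dw_A=\prod_{k=0}^d\big(w_{A_k}(x)-w_{A_k}(x')\big). \tag{1}$$
If some $A_k$ is empty, that factor is $1-1=0$. Otherwise, given $S$, the factors are independent, and each is $0$ in modulus or $2$ in modulus with probability $\frac12$ each. Therefore $\|T_dw_A\|_1=\Pr(S(A)=\{0,\dots,d\})$. For $d=1$ this is $1-2^{1-|A|}$ when $A\ne\emptyset$. It vanishes for $|A|=1$ and is at least $\frac12$ for $|A|\ge2$, where $\operatorname{dist}(w_A,R_1)=1$ (test against the functional $f\mapsto\mathbb Efw_A$).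

**Theorem 1.** *There is $c=c(d)>0$, independent of $I$, such that for all $f\in L_1(\Omega)$*
$$c\,\operatorname{dist}_{L_1}(f,R_d)\le\|T_df\|_1\le N\operatorname{dist}_{L_1}(f,R_d).$$
*Moreover $R_d$ is isomorphic to $\ell_2(I)$. Hence $T_d$ has closed range and $\ker T_d=R_d$ is an infinite-dimensional Hilbert space up to isomorphism.*

The isomorphism was proved in Section 3. From now on $T=T_d$, and for $f\in L_1(\Omega)$ we write
$$F_s=\{|f|>s\},\qquad\varphi(s)=|F_s|,\qquad\text{where }|F|:=\mathbb P(F).$$

## 5. The $L_2$ identity, and where truncation stalls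

This section proves the analogue of Theorem 1 in $L_2$ and then tries to pass to $L_1$.

**Lemma 1.** *$T$ vanishes on $R_d$. Let $P$ be the orthogonal projection of $L_2(\Omega)$ onto the $L_2$-closure of $\operatorname{span}\{w_A:|A|\le d\}$, which lies in $R_d$. For $g\in L_2(\Omega)$,*
$$\|Tg\|_2^2\ge\gamma\|g-Pg\|_2^2,\qquad\gamma=N\frac{(d+1)!}{(d+1)^{d+1}} .$$

**Proof.** By (1), $Tw_A=0$ for a given $S$ unless $S(A)=\{0,\dots,d\}$; in particular $Tw_A=0$ if $|A|\le d$. By continuity in $L_1$, $T=0$ on $R_d$.

If $S(A)=\{0,\dots,d\}$, expand the product (1). It is a sum, with coefficients $\pm1$, of the $N$ functions $w_B(x)w_{B'}(x')$ with $B=\bigcup_{k\notin J}A_k$ and $B'=\bigcup_{k\in J}A_k$, one for each $J$. They are distinct because the $A_k$ are nonempty, and they are characters of $\Omega\times\Omega$, hence orthonormal. So, given $S$, the squared norm of $Tw_A$ in the variables $(x,x')$ is $N$. Since $B\sqcup B'=A$, different sets $A$ use disjoint sets of characters, so $Tw_A\perp Tw_{A'}$ for $A\ne A'$. Averaging over $S$ and using that $T$ is bounded on $L_2$,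
$$\|Tg\|_2^2=N\sum_A|\hat g(A)|^2\Pr(S(A)=\{0,\dots,d\}).$$
The probability depends only on $|A|$ and increases with $A$. It is $0$ for $|A|\le d$, and for $|A|=d+1$ it is $(d+1)!/(d+1)^{d+1}$. Since $\sum_{|A|\ge d+1}|\hat g(A)|^2=\|g-Pg\|_2^2$, the lemma follows. $\square$

**The natural next attempt.** Let $\|f\|_1\le1$ and $\|Tf\|_1\le\varepsilon$ with $\varepsilon$ small. We want $f$ to be close to $R_d$. Truncate: $g=f1_{\{|f|\le s\}}$ with $s\ge1$. Unless some $X_J$ falls into $F_s$, we have $Tg=Tf$. That exceptional event has probability at most $N\varphi(s)$, and everywhere $|Tg|\le Ns$. Hence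
$$\|Tg\|_1\le\varepsilon+N^2s\,\varphi(s),\qquad \|g-Pg\|_1^2\le\frac{\|Tg\|_2^2}{\gamma}\le\frac{Ns\|Tg\|_1}{\gamma}\le\frac{Ns\varepsilon+N^3s^2\varphi(s)}{\gamma}. \tag{2}$$
So we need a level $s$ at which $s\varepsilon$ and $s^2\varphi(s)$ are both small. Markov's inequality gives only $\varphi(s)\le1/s$; then the bound on the right of (2) is $(Ns\varepsilon+N^3s)/\gamma$, which is larger than $1$. This is no information, since $\operatorname{dist}(g,R_d)\le\|g\|_1\le1$ anyway. In addition, we have no control of the discarded part $f1_{F_s}$. These are the two exact points at which the $L_2$ argument stops.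

Both points ask what $T$ does to the set where $f$ is large. Here is the idea that settles them. The points $X_J$ are pairwise correlated but distinct, and the probability that two of them fall into the same small set $F$ is at most a power of $|F|$ larger than $1$. Consequently a tall spike of $f$ seen at one $X_J$ is usually not canceled by the other terms of $Tf$.

## 6. Two correlated points rarely hit a small set together

**Step: the two-function inequality.** Let $X,Y$ be $\Omega$-valued, with the pairs $(X(i),Y(i))$, $i\in I$, independent, uniform marginals, and $\mathbb EX(i)Y(i)=\rho\in[0,1]$. We claim that for nonnegative $f,g\in L_2(\Omega)$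
$$\mathbb Ef(X)g(Y)\le\|f\|_{1+\rho}\|g\|_{1+\rho}. \tag{3}$$

First let $f,g$ depend on finitely many coordinates. We have $\mathbb Ew_A(X)w_B(Y)=0$ if $A\ne B$, because a coordinate in exactly one of the sets contributes a factor of mean $0$, and $\mathbb Ew_A(X)w_A(Y)=\rho^{|A|}$. So
$$\mathbb Ef(X)g(Y)=\sum_A\hat f(A)\hat g(A)\rho^{|A|}=\langle N_{\sqrt\rho}f,N_{\sqrt\rho}g\rangle\le\|N_{\sqrt\rho}f\|_2\|N_{\sqrt\rho}g\|_2\le\|f\|_{1+\rho}\|g\|_{1+\rho}$$
by Bonami's theorem. In general, replace $f$ and $g$ by their conditional expectations $f',g'$ given the coordinates in a finite set. These are nonnegative, and their $(1+\rho)$-norms do not exceed those of $f$ and $g$. They approximate $f$ and $g$ in $L_2$ as well as we like, because they are partial sums of the Walsh expansions. Since $X$ and $Y$ have law $\mathbb P$, Cauchy–Schwarz shows that $\mathbb Ef'(X)g'(Y)$ approximates $\mathbb Ef(X)g(Y)$. This proves (3).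

**Step: application to the points $X_J$.** Let $J\ne K$. If $S(i)\notin J\triangle K$, then $X_J(i)=X_K(i)$. If $S(i)\in J\triangle K$, then one of the two is $x_i$ and the other is $x_i'$, which are independent. So the pairs $(X_J(i),X_K(i))$ are independent and identically distributed with uniform marginals and correlation
$$\rho_{JK}=\Pr(S(i)\notin J\triangle K)=1-\frac{|J\triangle K|}{d+1}\in[0,\rho],\qquad\rho:=\frac d{d+1}.$$
Put $p=1+\rho\in(1,2)$. Apply (3) to the indicators of measurable $F,G\subset\Omega$. Since $|F||G|\le1$ and $1/(1+\rho_{JK})\ge1/p$,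
$$\Pr(X_J\in F,\ X_K\in G)\le(|F||G|)^{1/(1+\rho_{JK})}\le(|F||G|)^{1/p}\qquad(J\ne K). \tag{4}$$
With $F=G$ the right side is $|F|^{2/p}$, and $2/p>1$.

**Example.** Let $d=1$, so $\rho=\frac12$ and $p=\frac32$, and let $F$ be a subcube fixing $n$ coordinates, so $|F|=2^{-n}$. For $|J\triangle K|=1$ both points lie in $F$ with probability $\big(\frac{1+1/2}4\big)^n=\big(\frac38\big)^n$, while (4) allows $2^{-4n/3}\approx(0.397)^n$. For $|J\triangle K|=2$ the probability is $4^{-n}$.

Now take $f=2^n1_F$, a spike with $\|f\|_1=1$ such as $f_n$ in Section 3. Of the $6$ pairs of points $X_J$, four have $|J\triangle K|=1$ and two have $|J\triangle K|=2$. So at least one of the four points is in $F$ with probability at least $4\cdot2^{-n}-4(\frac38)^n-2\cdot4^{-n}$. The maximum $M$ of the four numbers $|f(X_J)|$ thus satisfies $\mathbb EM\ge4-4(\frac34)^n-2\cdot2^{-n}$. Since $|T_1f|\ge2M-\sum_J|f(X_J)|$, we get $\|T_1f\|_1\ge2\,\mathbb EM-4\ge4-8(\frac34)^n-4\cdot2^{-n}$, which tends to the largest possible value $4$. Lemma 2 is this computation for general functions.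

## 7. Functions with small support

This section controls the discarded part $f1_{F_s}$.

**Lemma 2.** *Let $\delta=N^{-p/(2-p)}$. If $|\{f\ne0\}|\le\delta$, then $\|Tf\|_1\ge\|f\|_1$.*

**Proof.** Let $M=\max_J|f(X_J)|$, attained at $J_0$ say. Then
$$|Tf|\ge|f(X_{J_0})|-\sum_{J\ne J_0}|f(X_J)|=2M-\sum_J|f(X_J)|,\qquad\text{so}\qquad\|Tf\|_1\ge2\,\mathbb EM-N\|f\|_1 .$$
We bound $\mathbb EM$ from below. Let $s>0$. Bonferroni's inequality says that a union of events has probability at least the sum of the probabilities minus the sum over pairs of the probabilities of the intersections. With (4) for $F=G=F_s$ and $\varphi(s)\le\delta$,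
$$\Pr(M>s)\ge N\varphi(s)-\tbinom N2\varphi(s)^{2/p}\ge\Big(N-\tbinom N2\delta^{2/p-1}\Big)\varphi(s).$$
Since $\frac2p-1=\frac{2-p}p$, we have $\delta^{2/p-1}=N^{-1}$, and the bracket equals $N-\frac{N-1}2=\frac{N+1}2$. Integrating over $s>0$, and using $\int_0^\infty\varphi(s)\,ds=\|f\|_1$, gives $\mathbb EM\ge\frac{N+1}2\|f\|_1$. So $\|Tf\|_1\ge(N+1-N)\|f\|_1=\|f\|_1$. $\square$

For $d=1$ we have $N=4$ and $\delta=4^{-3}=\frac1{64}$.

## 8. Tails of functions that $T$ almost kills

This section removes the other obstacle: it improves Markov's bound enough to make $s^2\varphi(s)$ small.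

**Lemma 3.** *There is $C=C(d)$ such that if $\|f\|_1\le1$ and $\|Tf\|_1\le\varepsilon$ with $0<\varepsilon\le1$, then*
$$\varphi(s)\le C\Big(\frac\varepsilon s+s^{-3}\Big)\qquad(s\ge1).$$

**Proof.**

**Step 1: a large value at $X_\emptyset$ needs a partner.** Up to signs, $f(X_\emptyset)$ is the sum of $Tf$ and the $N-1$ terms $f(X_J)$, $J\ne\emptyset$. If $|f(X_\emptyset)|>s$, then one of these $N$ summands exceeds $s/N$ in modulus. Write $a=\varphi(s)$ and $b=\varphi(s/N)$. By Markov's inequality for $Tf$, and by (4) with $F=F_s$, $G=F_{s/N}$,
$$a\le\Pr(|Tf|>s/N)+\sum_{J\ne\emptyset}\Pr(X_\emptyset\in F_s,\ X_J\in F_{s/N})\le\frac{N\varepsilon}s+(N-1)(ab)^{1/p}.$$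

**Step 2: a recursive inequality.** One of the two terms on the right is at least $a/2$. So either $a\le2N\varepsilon/s$, or $a\le2N(ab)^{1/p}$. In the second case, if $a>0$, then $a^{1-1/p}\le2N\,b^{1/p}$, that is, $a\le(2N)^{p/(p-1)}b^{1/(p-1)}$. With $\theta:=\frac1{p-1}=\frac1\rho=\frac{d+1}d>1$ and $K=(2N)^{p/(p-1)}$,
$$\varphi(s)\le\max\big\{2N\varepsilon/s,\ K\varphi(s/N)^\theta\big\}\qquad(s>0). \tag{5}$$
For $d=1$ this reads $\varphi(s)\le\max\{8\varepsilon/s,\,512\,\varphi(s/4)^2\}$. If the first entry were absent, then Markov's bound $1/s$ would improve, up to constants, to $s^{-2}$, then to $s^{-4}$.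

**Step 3: iteration.** We claim that for each $k\ge0$ there is $C_k=C_k(d)$ with
$$\varphi(s)\le C_k\big(\varepsilon/s+s^{-\theta^k}\big)\qquad(s\ge1).$$
For $k=0$, Markov's inequality gives $\varphi(s)\le1/s$, so $C_0=1$ works. Assume the claim for $k$.

If $s\ge N$, we may use the claim at $s/N\ge1$. With $(u+v)^\theta\le2^\theta(u^\theta+v^\theta)$,
$$\varphi(s/N)^\theta\le C_k^\theta2^\theta\Big((N\varepsilon/s)^\theta+(N/s)^{\theta^{k+1}}\Big)\le C_k^\theta2^\theta\Big(N^\theta\,\frac\varepsilon s+N^{\theta^{k+1}}s^{-\theta^{k+1}}\Big),$$
since $\varepsilon/s\le1$ implies $(\varepsilon/s)^\theta\le\varepsilon/s$. Insert this into (5): both entries of the maximum are at most a constant, depending on $d$ and $k$, times $\varepsilon/s+s^{-\theta^{k+1}}$.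

If $1\le s<N$, then $\varphi(s)\le1\le N^{\theta^{k+1}}s^{-\theta^{k+1}}$. This proves the claim for $k+1$.

**Step 4: conclusion.** Choose $k$, depending only on $d$, with $\theta^k\ge3$. For $s\ge1$ we have $s^{-\theta^k}\le s^{-3}$, and the lemma holds with $C=C_k$. $\square$

With this lemma $s^2\varphi(s)\le C(\varepsilon s+1/s)$, and the choice $s=\varepsilon^{-1/2}$ makes both $s\varepsilon$ and $s^2\varphi(s)$ of order $\varepsilon^{1/2}$. This is what (2) was missing.

## 9. Proof of Theorem 1

**Step 1: the upper bound.** For $r\in R_d$ we have $\|Tf\|_1=\|T(f-r)\|_1\le N\|f-r\|_1$ by Lemma 1. Take the infimum over $r$.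

**Step 2: normalization for the lower bound.** If $f\in R_d$ there is nothing to prove. Otherwise $D=\operatorname{dist}(f,R_d)>0$. Choose $r\in R_d$ with $\|f-r\|_1\le2D$ and replace $f$ by $(f-r)/(2D)$. Both sides of the desired inequality are divided by $2D$, so we may assume
$$\|f\|_1\le1,\qquad\operatorname{dist}(f,R_d)=\tfrac12 .$$

**Step 3: choice of the constant.** With $C$ from Lemma 3, $\delta$ from Lemma 2 and $\gamma$ from Lemma 1, put $C'=1+2CN^2$ and choose $\varepsilon\in(0,1]$, depending only on $d$, so small that
$$2C\varepsilon^{3/2}\le\delta\qquad\text{and}\qquad(1+C')\varepsilon+(NC'/\gamma)^{1/2}\varepsilon^{1/4}<\tfrac12 . \tag{6}$$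
We claim that $\|Tf\|_1>\varepsilon$. Suppose instead that $\|Tf\|_1\le\varepsilon$. Let $s=\varepsilon^{-1/2}\ge1$ and split $f=g+h$ with
$$g=f1_{\{|f|\le s\}},\qquad h=f1_{F_s}.$$
Lemma 3 gives $\varphi(s)\le C(\varepsilon^{3/2}+\varepsilon^{3/2})=2C\varepsilon^{3/2}\le\delta$.

**Step 4: $Tg$ is small in $L_1$.** On the event that no $X_J$ lies in $F_s$ we have $Tg=Tf$. The complementary event has probability at most $N\varphi(s)$, and there $|Tg|\le Ns$. Hence
$$\|Tg\|_1\le\varepsilon+N^2s\,\varphi(s)\le\varepsilon+N^2\varepsilon^{-1/2}\cdot2C\varepsilon^{3/2}=C'\varepsilon .$$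

**Step 5: the high part is small.** The function $h$ is supported on $F_s$ and $|F_s|\le\delta$. By Lemma 2,
$$\|h\|_1\le\|Th\|_1\le\|Tf\|_1+\|Tg\|_1\le(1+C')\varepsilon .$$

**Step 6: the low part is close to $R_d$.** Since $|Tg|\le Ns$ everywhere, $\|Tg\|_2^2\le Ns\|Tg\|_1\le NC'\varepsilon^{1/2}$. By Lemma 1,
$$\|g-Pg\|_1\le\|g-Pg\|_2\le(NC'/\gamma)^{1/2}\varepsilon^{1/4}.$$

**Step 7: contradiction.** As $Pg\in R_d$,
$$\tfrac12=\operatorname{dist}(f,R_d)\le\|f-Pg\|_1\le\|h\|_1+\|g-Pg\|_1\le(1+C')\varepsilon+(NC'/\gamma)^{1/2}\varepsilon^{1/4},$$
which contradicts (6). So $\|Tf\|_1>\varepsilon=2\varepsilon\operatorname{dist}(f,R_d)$, and the lower bound holds with $c=2\varepsilon$, which depends only on $d$.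

**Step 8: kernel and range.** The two bounds give $\ker T=R_d$. They also say that the induced map $L_1(\Omega)/R_d\to L_1(\tilde\Omega)$ is an isomorphic embedding, so its range, which is $\operatorname{ran}T$, is complete and hence closed. $\blacksquare$

## 10. From the cube to an arbitrary measure

**Proof of Theorem 2.** The implication (b)⇒(a) was proved in Section 2. Now suppose that $\mu$ is not purely atomic, and fix $d\ge1$. We construct the operator in the last sentence of the theorem; it will not be upper semi-Fredholm, which also proves (a)⇒(b). Recall that an atom is a set of positive measure such that each of its measurable subsets is null or has null complement in it.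

**Step 1: an atomless piece.** We claim that there is a set $A$ with $0<\mu(A)<\infty$ that contains no atoms. Suppose not: every set of finite positive measure contains an atom. Let $E$ have finite measure, and take a maximal family of pairwise almost disjoint atoms in $E$. The family is countable because $\mu(E)<\infty$. What is left of $E$ is null, since otherwise it would contain a further atom. So $E$ is, up to a null set, a countable union of atoms.

Let $\Gamma$ be the set of equivalence classes, modulo null sets, of atoms of finite measure, with a representative $A_\tau$ for each $\tau\in\Gamma$. Inequivalent atoms meet in a null set: if their intersection had positive measure, it would be almost all of each. So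
$$(c_\tau)\mapsto\sum_\tau c_\tau\,\mu(A_\tau)^{-1}1_{A_\tau}$$
is an isometric embedding of $\ell_1(\Gamma)$ into $L_1(\mu)$. It is onto: an integrable function has $\sigma$-finite support, which is thus a countable union of atoms of finite measure up to a null set, and on each atom the function is a.e. constant. So $L_1(\mu)=\ell_1(\Gamma)$, contrary to assumption.

**Step 2: a cube inside $L_1(\mu)$.** By Maharam's theorem (D. Maharam, Proc. Nat. Acad. Sci. USA 28 (1942)), there are $B\subset A$ of positive measure and an infinite set $I$ such that $L_1(B,\mu)$ is isometric to $L_1(\{-1,1\}^I)=L_1(\Omega)$. For Lebesgue measure on $[0,1]$ one can take $B=[0,1]$ and $I=\mathbb N$: binary digits turn $[0,1]$ into $\{-1,1\}^{\mathbb N}$ up to null sets.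

**Step 3: bringing the target back.** The operator $T_d$ takes values in $L_1(\tilde\Omega)$, and we need them in $L_1(\Omega)$. A uniform $\{0,\dots,d\}$-valued variable is a function of countably many independent uniform signs: the signs are the binary digits of a uniform $u\in[0,1]$, and one takes $\min\{d,\lfloor(d+1)u\rfloor\}$. (For $d=1$ one sign is enough.) So a point of $\tilde\Omega=\Omega\times\Omega\times\{0,\dots,d\}^I$ can be produced, with the right law, from independent uniform signs indexed by $I\sqcup I\sqcup(I\times\mathbb N)$. This set has cardinality $|I|$. Hence there is a measure-preserving map $\pi:\Omega\to\tilde\Omega$, and $Vu=u\circ\pi$ is an isometric embedding $V:L_1(\tilde\Omega)\to L_1(\Omega)$.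

**Step 4: the operator.** By Theorem 1, $VT_d:L_1(\Omega)\to L_1(\Omega)$ has closed range and kernel $R_d\cong\ell_2(I)$. Identify
$$L_1(\mu)=L_1(B)\oplus_1L_1(B^c)=L_1(\Omega)\oplus_1L_1(B^c),\qquad\text{and put}\qquad T=(VT_d)\oplus\mathrm{Id}.$$
Its range is $V(\operatorname{ran}T_d)\oplus L_1(B^c)$, which is closed. Its kernel is $R_d\oplus0$, which is isomorphic to a Hilbert space, hence reflexive, and infinite-dimensional. By Lemma A, $T$ is tauberian, and it is not upper semi-Fredholm. The identification of $L_1(\mu)$ is isometric and carries the kernel onto the copy $R_d\oplus0$ of $R_d$. $\blacksquare$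

So the answer to the question is no for every $\mu$ that is not purely atomic, already with $d=1$. Equivalently, as in Section 2, $L_1(\mu)$ has an infinite-dimensional reflexive subspace $R$ such that $L_1(\mu)/R$ embeds isomorphically into $L_1(\mu)$.

**Corollary.** *For this $T$, the operator $T^*$ on $L_1(\mu)^*$ has closed range and $L_1(\mu)^*/\operatorname{ran}T^*\cong(\ker T)^*\cong\ell_2(I)$. For example, there is an operator on $L_\infty[0,1]$ with closed range and quotient by its range isomorphic to $\ell_2$.*

**Proof.** By the closed range theorem $\operatorname{ran}T^*=(\ker T)^\perp$, which is closed. Restriction of functionals identifies $L_1(\mu)^*/(\ker T)^\perp$ with $(\ker T)^*$, and $\ker T\cong\ell_2(I)$. For Lebesgue measure $I=\mathbb N$ and $L_1[0,1]^*=L_\infty[0,1]$. $\square$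

## 11. Complemented kernels and injective duals

The counterexample has an uncomplemented kernel, and this must be so.

**Definition.** A Banach space $E$ is *injective* if every operator $u:Z\to E$ from a subspace $Z$ of a Banach space $W$ extends to an operator $W\to E$. It is *1-injective* if the extension can be chosen with the same norm.

For instance, the scalar field is 1-injective by Hahn–Banach. An $\ell_\infty$-sum of 1-injective spaces is 1-injective (extend each coordinate), so $\ell_\infty^n$ is. A space isomorphic to a complemented subspace of an injective space is injective: extend into the larger space, then project. If a subspace $E$ of $W$ is injective, then extending $\mathrm{Id}_E$ gives a projection of $W$ onto $E$.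

**Theorem 3.** *Let $T:L_1(\mu)\to L_1(\mu)$ be tauberian with closed range, $\mu$ arbitrary. The following are equivalent:*

*(i) $T$ is upper semi-Fredholm;*

*(ii) $\ker T$ is complemented in $L_1(\mu)$;*

*(iii) $\operatorname{ran}T$ is isomorphic to a complemented subspace of some $L_1(\nu)$;*

*(iv) $(\operatorname{ran}T)^*$ is an injective Banach space.*

*In particular, if $T$ is surjective or has complemented range, then $T$ is upper semi-Fredholm.*

**Proof.** Let $R=\ker T$, which is reflexive by Lemma B. The last sentence of the theorem follows from (iii)⇒(i) with $\nu=\mu$. We prove (i)⇒(ii)⇒(iii)⇒(iv)⇒(ii)⇒(i).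

**(i)⇒(ii).** Finite-dimensional subspaces are complemented.

**(ii)⇒(iii).** Since $\operatorname{ran}T$ is closed, it is isomorphic to $L_1(\mu)/R$, hence to a complement of $R$, which is a complemented subspace of $L_1(\mu)$.

**(iii)⇒(iv).** We first show that $L_1(\nu)^*$ is injective.

*Decomposition of $L_1(\nu)$.* Take a maximal family $(E_\alpha)$ of pairwise almost disjoint sets of finite positive measure, and let $\nu_\alpha$ be the restriction of $\nu$ to $E_\alpha$. Let $f\in L_1(\nu)$. Finite sums of the numbers $\int_{E_\alpha}|f|$ are at most $\|f\|_1$, so only countably many are nonzero; let $U$ be the union of the corresponding sets $E_\alpha$. If $f$ were nonzero on a set of positive measure outside $U$, then, because the support of $f$ is $\sigma$-finite, there would be a set $H$ of finite positive measure, disjoint from $U$, on which $f\ne0$. For each $\alpha$ the set $H\cap E_\alpha$ is null: either $E_\alpha\subset U$, or $f=0$ a.e. on $E_\alpha$. So $H$ could be added to the family, contradicting maximality. Hence $\|f\|_1=\sum_\alpha\int_{E_\alpha}|f|$, and $f\mapsto(f1_{E_\alpha})_\alpha$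 is an isometry of $L_1(\nu)$ onto the $\ell_1$-sum of the spaces $L_1(\nu_\alpha)$; it is onto because an element of the sum has only countably many nonzero coordinates, which can be added up in $L_1(\nu)$. So $L_1(\nu)^*$ is the $\ell_\infty$-sum of the spaces $L_\infty(\nu_\alpha)$.

*Injectivity.* Such a sum is 1-injective (Nachbin, Goodner, Kelley; Hasumi for complex scalars). Here is a short argument. It is enough to treat $L_\infty(\nu)$ with $\nu$ finite. Let $u:Z\to L_\infty(\nu)$ with $Z\subset W$. For a finite measurable partition $\pi$ into sets of positive measure, let $E_\pi$ be the conditional expectation onto functions constant on its pieces. Its range in $L_\infty(\nu)$ is some $\ell_\infty^n$, so $E_\pi u$ extends to $u_\pi:W\to L_\infty(\nu)$ with $\|u_\pi\|\le\|u\|$. Order the partitions by refinement. Balls of $L_\infty(\nu)=L_1(\nu)^*$ are weak\* compact, so by Tychonoff a subnet of $(u_\pi)$ converges pointwise in the weak\* topology to a linear map $v$ with $\|v\|\le\|u\|$. For $z\in Z$ and $k\in L_1(\nu)$,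
$$\int (E_\pi uz)\,k\,d\nu=\int (uz)\,E_\pi k\,d\nu\to\int (uz)\,k\,d\nu,$$
because $E_\pi k\to k$ in $L_1(\nu)$ (this is clear for simple $k$, which are dense, and $\|E_\pi\|\le1$ on $L_1(\nu)$). So $vz=uz$, and $v$ extends $u$.

*Conclusion of (iii)⇒(iv).* Let $X=\operatorname{ran}T$, and let $j:X\to L_1(\nu)$, $q:L_1(\nu)\to X$ be operators with $qj=\mathrm{Id}_X$. Then $j^*q^*=\mathrm{Id}_{X^*}$, so $q^*$ maps $X^*$ isomorphically onto a subspace of $L_1(\nu)^*$ that is complemented by the projection $q^*j^*$. Hence $X^*$ is injective.

**(iv)⇒(ii).** Let $Q:L_1(\mu)\to\operatorname{ran}T$ be $T$ with restricted codomain. It is a surjection with kernel $R$, so $Q^*$ is an isomorphism of $(\operatorname{ran}T)^*$ onto $R^\perp$. Thus $R^\perp$ is injective, and there is a projection $P$ of $L_1(\mu)^*$ onto $R^\perp$. Then $\mathrm{Id}-P^*$ is a projection of $L_1(\mu)^{**}$ onto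
$$\ker P^*=(\operatorname{ran}P)^\perp=R^{\perp\perp}=R ,$$
the last equality by reflexivity. Its restriction to $L_1(\mu)$ takes values in $R$ and is the identity on $R$, so it is a bounded projection of $L_1(\mu)$ onto $R$.

**(ii)⇒(i).** Let $P$ be a projection of $L_1(\mu)$ onto $R$. Since $R$ is reflexive, $P$ is weakly compact. The space $L_1(\mu)$ has the Dunford–Pettis property (Dunford–Pettis, Phillips): weakly compact operators on it map weakly convergent sequences to norm convergent ones. A sequence in the unit ball of $R$ has a subsequence $(r_n)$ that converges weakly to a point of the ball, because that ball is weakly sequentially compact. Then $r_n=Pr_n$ converges in norm. So the unit ball of $R$ is norm compact and $\dim R<\infty$. As $\operatorname{ran}T$ is closed, $T$ is upper semi-Fredholm. $\blacksquare$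

The last step used only that $R$ is reflexive and complemented in $L_1(\mu)$. This is the fact announced in Section 3: no infinite-dimensional reflexive subspace of $L_1(\mu)$ is complemented. In particular $R_d$ is not complemented in $L_1(\Omega)$, and by Theorem 3 the range of the operator $(VT_d)\oplus\mathrm{Id}$ is not isomorphic to a complemented subspace of any $L_1(\nu)$.
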